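# Color schemes of $k$-subsets: when there are as many schemes as colors, the scheme matrix is triangular

## 1. Colorings, schemes, the scheme matrix, and two tools

Throughout, $1\le k<\ell$ are integers, $X$ is a finite set with $|X|=n\ge k+\ell$, and $\binom Xk$ denotes the collection of $k$-subsets of $X$. We write $[p]=\{1,\dots,p\}$.

**Definition 1 (coloring and scheme).** A coloring assigns to each $K\in\binom Xk$ a color $\chi(K)\in\{c_1,\dots,c_r\}$, and every color is used. The *scheme* of $S\in\binom X\ell$ is the vector $(a_i(S))_{1\le i\le r}$, where $a_i(S)$ is the number of $k$-subsets of $S$ of color $c_i$. A scheme *contains* the color $c_i$ if $a_i>0$.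

The entries of a scheme add up to $\binom\ell k$. The case to keep in mind is $\ell=k+1$; then the sum is $k+1$, and the condition on $n$ reads $n\ge 2k+1$.

**Example 1 (star).** Let $k=2$, $\ell=3$, $n\ge5$, and fix a point $x\in X$. Give color $b$ to the pairs through $x$ and color $a$ to all other pairs. A triple avoiding $x$ has three pairs of color $a$. A triple $\{x,y,z\}$ has two pairs of color $b$ and one of color $a$. In the order $(a,b)$ the schemes are $(3,0)$ and $(1,2)$.

**Example 2 (marked pair).** Let $k=2$, $\ell=3$, $n\ge5$. Give one pair $\{x,y\}$ the color $c$ and all other pairs the color $a$. In the order $(a,c)$ the schemes are $(3,0)$ and $(2,1)$.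

**Example 3 (minimum).** Let $k=2$, $\ell=3$, $n\ge5$, order $X$ linearly, and give the pair $t_1<t_2$ the color $t_1$. Every element except the last occurs as a color, so $r=n-1$. The triple $t_1<t_2<t_3$ has pairs of colors $t_1,t_1,t_2$, so its scheme is "$t_1$ twice, $t_2$ once". It determines $(t_1,t_2)$, and $(t_1,t_2)$ is any increasing pair not using the last element. There are $\binom{n-1}2$ schemes.

**Definition 2 (scheme matrix).** Let $\sigma$ be the number of distinct schemes that occur. The *scheme matrix* $A$ is the $\sigma\times r$ matrix whose rows are the distinct schemes.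

**Definition 3 (triangular).** When $\sigma=r$, we call $A$ *triangular* if its rows and its columns can be ordered (independently) so that it becomes a triangular matrix.

For the star, $A=\begin{pmatrix}3&0\\1&2\end{pmatrix}$ is triangular; for the marked pair, $A=\begin{pmatrix}3&0\\2&1\end{pmatrix}$ is triangular. In Example 3, $\sigma=\binom{n-1}{2}>n-1=r$, so $A$ is not square. For a square matrix that is not triangular, take $k=2$, $\ell=3$, $n=5$ and give all ten pairs different colors. Distinct triples have distinct schemes, so $\sigma=\binom53=10=r$. Every row has three nonzero entries, whereas a triangular matrix has a row with at most one nonzero entry (the first row if it is lower triangular, the last if it is upper triangular).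

**Definition 4 (inclusion map).** Let $M:\mathbb R^{\binom Xk}\to\mathbb R^{\binom X\ell}$ be the linear map
$$(Mw)(S)=\sum_{K\subset S,\ |K|=k}w(K).$$

For $k=1$, $\ell=2$, $n=3$ this is $(x,y,z)\mapsto(x+y,\,x+z,\,y+z)$, which is injective. For $n=2$ it would be $(x,y)\mapsto x+y$, which is not. The general fact is Gottlieb's theorem (D. H. Gottlieb, Proc. AMS 17 (1966); also W. M. Kantor, Math. Z. 124 (1972)).

**Gottlieb's theorem.** If $n\ge k+\ell$, then $M$ is injective.

We may quote it, but here is a short proof. Let $Mw=0$ and fix $K_0\in\binom Xk$; we show $w(K_0)=0$. Let $G$ be the group of permutations of $X$ that map $K_0$ to itself, and put $\bar w(K)=\frac1{|G|}\sum_{\pi\in G}w(\pi K)$. Then $M\bar w=0$, since $(M\bar w)(S)$ is the average of the numbers $(Mw)(\pi S)=0$, and $\bar w(K_0)=w(K_0)$. Moreover $\bar w(K)$ depends only on $|K\cap K_0|$; write $w_j$ for its value when $|K\cap K_0|=j$ (sets with $|K\cap K_0|=j$ exist for all $0\le j\le k$, as $n\ge 2k$). For each $s\in\{0,\dots,k\}$ there is an $\ell$-set $S$ with $|S\cap K_0|=s$, because $\ell-s\le n-k$. The equation $(M\bar w)(S)=0$ reads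
$$\sum_{j=0}^{s}\binom sj\binom{\ell-s}{k-j}w_j=0 .$$
The coefficient of $w_s$ is $\binom{\ell-s}{k-s}>0$. So $s=0$ gives $w_0=0$, then $s=1$ gives $w_1=0$, and so on up to $w_k=w(K_0)=0$. $\square$

**Definition 5 (Ramsey number).** $R_t(M;P)$ is the least integer such that, whenever the $t$-subsets of a set with at least that many elements are colored with at most $P$ colors, there is a subset of size $M$ all of whose $t$-subsets have the same color.

Ramsey's theorem says that this number exists. For $t=1$ it is the pigeonhole principle: $R_1(M;P)=P(M-1)+1$. Always $R_t(M;P)\ge M$.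

## 2. Does equality force triangularity for $n$ large in terms of $k$ alone?

Let $\ell=k+1$. Two results of P. Cameron are known. First, $\sigma\ge r$ always: there are at least as many schemes as colors. Second, if $\sigma=r$ and $|X|$ is large with respect to $k$ and $r$, then $A$ is triangular. The conjecture, stated in "Afdeling Zuivere Wiskunde" (https://ir.cwi.nl/pub/6805/6805A.pdf), asks to remove $r$ from the hypothesis: for each $k$ there should be $N(k)$, not depending on $r$, such that for every $r$ and every coloring with $\sigma=r$ and $|X|\ge N(k)$, the matrix $A$ is triangular.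

The conjecture is true. We prove it for schemes of $\ell$-subsets with any $\ell>k$.

**Theorem 1.** Put $h=k\binom\ell k$, $g=2^{h+k}(2\ell)^k(k+1)^{k+1}+1$, $m=\ell(g+1)$, and
$$N(k,\ell)=k+R_{2k}\Bigl(2m+2k;\ 2^{\binom{3k}k^2}\Bigr).$$
If $n\ge N(k,\ell)$ and $\sigma=r$, then $A$ is triangular for suitable orderings, whatever $r$ is. Moreover there is a function $\delta:\{c_1,\dots,c_r\}\to\{0,\dots,k\}$ such that the diagonal entry belonging to $c$ is $\binom{\ell-\delta(c)}{k-\delta(c)}$. Hence $|\det A|=\prod_c\binom{\ell-\delta(c)}{k-\delta(c)}$.

For $\ell=k+1$ this is the conjecture with $N(k)=N(k,k+1)$, and the diagonal entries are $k+1-\delta(c)$. In the star the diagonal is $3,2$, which corresponds to $\delta(a)=0$, $\delta(b)=1$; for the marked pair it is $3,1$, so $\delta(c)=2$. We shall see that $\delta$ counts how many special points are needed to see a color.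

Some largeness of $n$ is necessary. The second theorem concerns $\ell=k+1$. Let $N^*(k)$ be the least integer $N\ge2k+1$ such that $A$ is triangular for every coloring with $\sigma=r$ and $|X|\ge N$. It is finite by Theorem 1.

**Theorem 2.** Let $\ell=k+1$.

(a) The set of $n\ge2k+1$ admitting a coloring with $\sigma=r$ and $A$ not triangular is exactly $\{2k+1,\dots,N^*(k)-1\}$.

(b) $N^*(k)\ge2k+2$ for all $k$, and $N^*(1)=4$.

(c) $N^*(2)\ge7$.

(d) $N^*(k)\ge2k+5$ for all even $k\ge4$, and $N^*(4)\ge17$.

## 3. One-point sets, and the rainbow coloring

Let $k=1$, $\ell=2$: we color points and look at pairs. For $n\ge4$, which colorings have $\sigma=r$? Each pair of distinct colors occurs as a scheme, and the scheme "$c$ twice" occurs exactly when $c$ is used at least twice. So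
$$\sigma=\binom r2+\#\{\text{colors used at least twice}\}. \tag{1}$$
If $r\ge4$, then $\binom r2>r$, so $\sigma>r$. If $r=3$, then $\sigma=r$ forces that no color is used twice, so $n=3$, which is excluded. If $r=2$, then exactly one color is used twice or more, and $A$ has rows $(2,0)$ and $(1,1)$: triangular. If $r=1$, then $A$ is $1\times1$. So for $k=1$ the matrix is triangular for all $n\ge4$, for every $r$.

The reason is visible in (1): if a color determines one point up to boundedly many choices, there are about as many colors as points but about as many schemes as pairs of points. Example 3 shows the same with $k=2$: a color shows one point, a scheme shows two, and $n-1$ colors compete with $\binom{n-1}2$ schemes. This competition drives the proof.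

At the other extreme let $\ell=k+1$, $n=2k+1$, and let all $k$-sets have different colors (the *rainbow* coloring). Since a $(k+1)$-set is the union of its $k$-subsets, distinct $(k+1)$-sets have distinct schemes, and $\sigma=\binom{2k+1}{k+1}=\binom{2k+1}k=r$. Every row has $k+1\ge2$ nonzero entries, so $A$ is not triangular.

## 4. Equality is a statement about $M$, and it passes to subsets

**Purpose.** We want to turn $\sigma=r$ into something that can be used on a well-chosen subset of $X$.

Let $\mathcal C$ be the space of functions on $\binom Xk$ that are constant on color classes; $\dim\mathcal C=r$. Let $\mathcal S$ be the space of functions on $\binom X\ell$ that depend only on the scheme; $\dim\mathcal S=\sigma$. If $e_i\in\mathcal C$ is the indicator function of color $c_i$, then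
$$(Me_i)(S)=a_i(S),$$
which depends only on the scheme of $S$. Hence $M\mathcal C\subseteq\mathcal S$. As $M$ is injective, $r=\dim M\mathcal C\le\sigma$, and
$$\sigma=r\iff M\mathcal C=\mathcal S. \tag{2}$$
This proves the first of Cameron's results. Further, if $\sigma=r$, then $A$ is nonsingular: its columns are the functions $Me_1,\dots,Me_r$, written as functions on the set of schemes, and these are independent.

**Lemma 1.** Suppose $\sigma=r$, and let $Y\subseteq X$ with $|Y|\ge k+\ell$. Let $r_Y$ and $\sigma_Y$ be the numbers of colors and of schemes occurring on $k$-subsets and on $\ell$-subsets of $Y$. Then $\sigma_Y=r_Y$.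

*Proof.* Let $\mathcal C_Y,\mathcal S_Y,M_Y$ be the objects belonging to $Y$. A function on $\binom Yk$ that is constant on color classes extends to a function in $\mathcal C$ (give colors that do not occur on $Y$ the value $0$), so $\mathcal C_Y$ is the set of restrictions $w|_Y$ to $\binom Yk$ with $w\in\mathcal C$. In the same way $\mathcal S_Y=\mathcal S|_Y$, since two $\ell$-subsets of $Y$ have the same scheme in $Y$ if and only if they have the same scheme in $X$. For $S\subseteq Y$ all $k$-subsets of $S$ lie in $Y$, so $M_Y(w|_Y)=(Mw)|_Y$. With (2),
$$M_Y\mathcal C_Y=(M\mathcal C)|_Y=\mathcal S|_Y=\mathcal S_Y .$$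
Since $|Y|\ge k+\ell$, the map $M_Y$ is injective, so $r_Y=\dim\mathcal C_Y=\dim\mathcal S_Y=\sigma_Y$. $\square$

## 5. Homogeneous sets give a triangular matrix

**Definition 6 (homogeneous over $E$).** Let $E\subset X$ with $|E|\le k$, and $Z\subseteq X\setminus E$ with $|Z|\ge\ell$. We say that $Z$ is *homogeneous over $E$* if for every $E'\subseteq E$ all sets $E'\cup T$ with $T\in\binom Z{k-|E'|}$ have the same color. This color is denoted $\chi_Z(E')$.

If $Z$ is homogeneous over $E$, it is homogeneous over every $E'\subseteq E$. For $|E'|=k$ the condition is empty and $\chi_Z(E')=\chi(E')$.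

**Example 4.** In the star, $Z=X\setminus\{x\}$ is homogeneous over $\{x\}$ (as $n\ge5$, it has at least $3=\ell$ points), with $\chi_Z(\emptyset)=a$ and $\chi_Z(\{x\})=b$. No set $Z$ with $|Z|\ge3$ that contains $x$ is homogeneous over $\emptyset$, since it contains pairs of both colors. So $a$ can be seen over the empty set, while $b$ needs one special point.

**Lemma 2.** Suppose every $K\in\binom Xk$ has a set $Z\subseteq X\setminus K$, $|Z|\ge\ell$, homogeneous over $K$. Then there are a function $\delta$ from colors to $\{0,\dots,k\}$ and schemes $s_c$, one for each color $c$, such that $s_c$ contains $c$ with multiplicity $\binom{\ell-\delta(c)}{k-\delta(c)}\ge1$ and every other color $c'$ contained in $s_c$ has $\delta(c')<\delta(c)$. If moreover $\sigma=r$, then $A$ is triangular with these diagonal entries.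

*Proof.* Let $\delta(c)$ be the minimum of $|E|$ over all pairs $(E,Z)$ such that $|E|\le k$, $|Z|\ge\ell$, $Z$ is homogeneous over $E$, and $\chi_Z(E)=c$. Such pairs exist: take $K$ with $\chi(K)=c$, put $E=K$, and take $Z$ from the hypothesis.

Let $(E,Z)$ attain the minimum for $c$. Choose $T^*\subseteq Z$ with $|T^*|=\ell-|E|$, and let $s_c$ be the scheme of $S=E\cup T^*$. Every $k$-subset of $S$ has the form $E'\cup T$ with $E'\subseteq E$ and $T\subseteq T^*$, and its color is $\chi_Z(E')$.

For $E'=E$ there are $\binom{\ell-|E|}{k-|E|}$ such subsets, all of color $c$. For $E'\subsetneq E$ the pair $(E',Z)$ competes in the minimum that defines $\delta(\chi_Z(E'))$, so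
$$\delta(\chi_Z(E'))\le|E'|<|E|=\delta(c).$$
In particular these colors differ from $c$, so the multiplicity of $c$ is exactly $\binom{\ell-\delta(c)}{k-\delta(c)}$. This is the first statement.

Now order the colors so that $\delta$ is nondecreasing. Then $c$ is the last color contained in $s_c$, so the $r$ schemes $s_c$ are distinct. If $\sigma=r$, they are all the rows. List the rows $s_c$ in the order of the colors $c$: then $A$ is lower triangular with the stated diagonal. $\square$

So all that is left for Theorem 1 is to find homogeneous sets when $\sigma=r$ and $n\ge N(k,\ell)$.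

## 6. Ramsey's theorem applied to the colors, and where $r$ gets in the way

The first attempt is to apply Ramsey's theorem directly. Fix $K\in\binom Xk$ and a linear order on $X\setminus K$. To a $k$-subset $B=\{b_1<\dots<b_k\}$ of $X\setminus K$ attach the whole list of colors
$$\bigl(\chi(E\cup B_I)\bigr)_{(E,I)},\qquad E\subseteq K,\ I\subseteq[k],\ |E|+|I|=k,\qquad B_I=\{b_i:i\in I\}.$$
There are $\binom{2k}k$ pairs $(E,I)$, hence at most $r^{\binom{2k}k}$ lists. If $n\ge k+R_k\bigl(\ell+k;\,r^{\binom{2k}k}\bigr)$, there is a set of $\ell+k$ points in $X\setminus K$ all of whose $k$-subsets have the same list. Let $Y$ be its first $\ell$ points and $L$ its last $k$ points. Given $E\subseteq K$ and $T,\tilde T\in\binom Y{k-|E|}$, add to both $T$ and $\tilde T$ the first $|E|$ points of $L$. In the resulting $k$-sets, both $T$ and $\tilde T$ occupy positions $1,\dots,k-|E|$. The lists agree, so $\chi(E\cup T)=\chi(E\cup\tilde T)$. Thus $Y$ is homogeneous over $K$, and Lemma 2 applies. This gives the statement in which $n$ is large with respect to $k$, $\ell$ and $r$; for $\ell=k+1$ it is Cameron's second result.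

The argument stops at the number $r^{\binom{2k}k}$. All we know in advance is $r\le\binom nk$, and with $r$ of that size the Ramsey number exceeds $n$. This is more than weak bookkeeping. The argument never used $\sigma=r$ to find the set $Y$, and without it there may be nothing to find: in the rainbow coloring no set of more than $k$ points is homogeneous over $\emptyset$, however large $n$ is. So $\sigma=r$ must enter before we have a homogeneous set.

Two changes get past this point. First, we do not record which colors occur, but only which of the colors coincide: the number of possible coincidence patterns depends on $k$ alone. Ramsey's theorem then gives a set $Y$ on which the color of $E\cup T$ depends on some fixed positions of $T$ and not on the others. Second, if at most $d$ positions matter, there are at most about $|Y|^d$ colors, while an $\ell$-set is larger than a $k$-set and its scheme shows $d+1$ points, so there are at least about $|Y|^{d+1}$ schemes. By Lemma 1 the two numbers are equal on subsets, so $d=0$.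

## 7. Coincidence patterns and essential positions

In this section $n\ge N(k,\ell)$, and $K\in\binom Xk$ and a linear order on $X\setminus K$ are fixed. The equality $\sigma=r$ is not used yet.

**Definition 7 (pattern).** For a $2k$-subset $B=\{b_1<\dots<b_{2k}\}$ of $X\setminus K$ and $I\subseteq[2k]$ put $B_I=\{b_i:i\in I\}$. The *pattern* of $B$ is the set of all $(E,I,E',I')$ with $E,E'\subseteq K$, $I,I'\subseteq[2k]$, $|I|=k-|E|$, $|I'|=k-|E'|$ and
$$\chi(E\cup B_I)=\chi(E'\cup B_{I'}).$$

For example, let $k=1$, $K=\{x\}$, $B=\{b_1<b_2\}$. The pairs $(E,I)$ are $(\{x\},\emptyset)$, $(\emptyset,\{1\})$, $(\emptyset,\{2\})$, and the pattern records which of the points $x,b_1,b_2$ have equal colors. In general a pair $(E,I)$ amounts to a choice of $k$ elements from the $3k$ elements of $K$ and $[2k]$, so there are $\binom{3k}k$ pairs and at most $2^{\binom{3k}k^2}$ patterns. The number $r$ does not appear. We use $2k$-sets because we want to compare two $k$-sets at a time.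

**Step 1: a set on which all patterns agree.** Since $|X\setminus K|=n-k\ge R_{2k}\bigl(2m+2k;2^{\binom{3k}k^2}\bigr)$, there is a set $Y^+\subseteq X\setminus K$ with $|Y^+|=2m+2k$ all of whose $2k$-subsets have the same pattern. Let $Y$ be the set of its first $2m$ elements and $L$ the set of its last $2k$ elements. The set $L$ serves only for padding.

**Step 2: whether two colors agree depends only on relative order.** This turns the Ramsey statement about $2k$-sets into one about pairs of smaller sets.

**Lemma 3.** Let $E,E'\subseteq K$; $T,U\in\binom Y{k-|E|}$; $T',U'\in\binom Y{k-|E'|}$. Suppose some order-preserving bijection $T\cup T'\to U\cup U'$ takes $T$ to $U$ and $T'$ to $U'$. Then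
$$\chi(E\cup T)=\chi(E'\cup T')\iff\chi(E\cup U)=\chi(E'\cup U').$$

*Proof.* Let $j=|T\cup T'|=|U\cup U'|\le2k$. Add the first $2k-j$ elements of $L$ to $T\cup T'$ and to $U\cup U'$; call the resulting $2k$-sets $B$ and $C$. The added elements come after all elements of $Y$, so $T$ has in $B$ the same positions as $U$ in $C$, say $I$, and $T'$ has in $B$ the same positions as $U'$ in $C$, say $I'$. The two equations say that $(E,I,E',I')$ belongs to the pattern of $B$ and to the pattern of $C$, respectively. These patterns are equal. $\square$

**Step 3: essential positions.** We now sort the positions in $T$ into those that influence the color of $E\cup T$ and those that do not.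

**Definition 8 (move, essential position).** Let $E\subseteq K$, $p=k-|E|$, $i\in[p]$. A *move at $i$* replaces $T=\{t_1<\dots<t_p\}\subseteq Y$ by $T'=(T\setminus\{t_i\})\cup\{t'\}$, where $t'\in Y\setminus T$ and $t_{i-1}<t'<t_{i+1}$ (bounds that do not exist are omitted). The set $I_E\subseteq[p]$ of *essential positions* consists of those $i$ for which moves at $i$ change the color of $E\cup T$.

For this to make sense we need that, for given $E$ and $i$, either all moves at $i$ change the color or none does. Consider moves with $t'>t_i$. In $T\cup T'$, which has $p+1$ elements, $T$ occupies all positions but $i+1$, and $T'$ all positions but $i$. So for any two such moves $T\to T'$ and $U\to U'$ the order-preserving bijection $T\cup T'\to U\cup U'$ takes $T$ to $U$ and $T'$ to $U'$. Lemma 3 with $E'=E$ shows that $\chi(E\cup T)=\chi(E\cup T')$ holds for both moves or for neither. If $T\to T'$ is a move at $i$ with $t'<t_i$, then $T'\to T$ is a move at $i$ to a larger element, and it changes the color if and only if $T\to T'$ does. So the behavior is the same for all moves at $i$. (Moves at $i$ exist, as $|Y|=2m>p$. For $p=0$ we have $I_E=\emptyset$.)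

In Example 3, with $E=\emptyset$ and with the given order on $X$ in place of the order on $Y$, position $1$ is essential and position $2$ is not: moving the larger point of a pair never changes the minimum, moving the smaller one always does.

**Step 4: the essential points determine the color.** A single move at a nonessential position keeps the color; we chain such moves.

**Lemma 4.** Let $E\subseteq K$, $p=k-|E|$, $T,U\in\binom Yp$, and $t_i=u_i$ for all $i\in I_E$. Then $\chi(E\cup T)=\chi(E\cup U)$.

*Proof.* Put $v_i=\min(t_i,u_i)$. Since $t_{i+1}>t_i\ge v_i$ and $u_{i+1}>u_i\ge v_i$, we have $v_1<\dots<v_p$. Let $V=\{v_1,\dots,v_p\}$. Start from $T$ and change $t_i$ to $v_i$ for $i=1,2,\dots,p$ in turn. After the $i$-th change the sequence is $v_1,\dots,v_i,t_{i+1},\dots,t_p$; it is increasing because $v_i\le t_i<t_{i+1}$. If $v_i\ne t_i$, then $v_{i-1}<v_i<t_i$, so $v_i$ is not in the current set, and the change is a move at $i$. In this case $u_i\ne t_i$, hence $i\notin I_E$, and the color does not change. So $\chi(E\cup T)=\chi(E\cup V)$. The hypothesis and $V$ are symmetric in $T$ and $U$, so likewise $\chi(E\cup U)=\chi(E\cup V)$.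 $\square$

Put
$$d=\max_{E\subseteq K}|I_E|\le k .$$
If $d=0$, then by Lemma 4 the color of $E\cup T$ depends only on $E$, which is homogeneity over $K$. So the goal is now $d=0$, and here $\sigma=r$ enters.

## 8. About $m^d$ colors against $m^{d+1}$ schemes

**Lemma 5.** If $\sigma=r$ and $n\ge N(k,\ell)$, then every $K\in\binom Xk$ has a set $Y_0\subseteq X\setminus K$ with $|Y_0|=m\ge\ell$ homogeneous over $K$.

The proof takes the rest of this section. Keep the notation of Section 7. Write $Y=\{y_1<\dots<y_{2m}\}$ and
$$Y_0=\{y_1,y_3,\dots,y_{2m-1}\},\qquad y_{2j-1}^+=y_{2j}.$$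
So each point $t\in Y_0$ has a twin $t^+\in Y\setminus Y_0$ immediately after it in $Y$. The twins allow us to move one point of a configuration in $Y_0$ slightly, past no other point of the configuration.

**Step 5: few colors.** By Lemma 4, for each of the $2^k$ sets $E\subseteq K$ the color of $E\cup T$ with $T\subseteq Y_0$ is determined by the at most $d$ points $t_i$, $i\in I_E$. Hence
$$r_{K\cup Y_0}\le2^km^d. \tag{3}$$

**Step 6: a color determines its essential points.** To bound the number of schemes from below we must read off points from a scheme, hence from colors. For $T=\{t_1<\dots<t_p\}$ with $p=k-|E|$ put $T_{I_E}=\{t_i:i\in I_E\}$. The same color may arise from different sets $E$, so the following statement needs proof.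

**Lemma 6.** Let $E,E'\subseteq K$, $T\in\binom{Y_0}{k-|E|}$, $T'\in\binom{Y_0}{k-|E'|}$. If $\chi(E\cup T)=\chi(E'\cup T')$, then $T_{I_E}=T'_{I_{E'}}$.

*Proof.* By symmetry it suffices to show $T_{I_E}\subseteq T'_{I_{E'}}$. Suppose $i\in I_E$ and $t_i\notin T'_{I_{E'}}$. Let $U=(T\setminus\{t_i\})\cup\{t_i^+\}$. As $t_i^+\notin Y_0$ and $t_i^+$ lies between $t_i$ and the next element of $Y_0$, passing from $T$ to $U$ is a move at $i$. Since $i\in I_E$,
$$\chi(E\cup U)\ne\chi(E\cup T). \tag{4}$$
There are two cases.

*Case $t_i\notin T'$.* Replacing $t_i$ by $t_i^+$ and fixing everything else is an order-preserving bijection $T\cup T'\to U\cup T'$ that takes $T$ to $U$ and $T'$ to $T'$. As $\chi(E\cup T)=\chi(E'\cup T')$, Lemma 3 gives $\chi(E\cup U)=\chi(E'\cup T')=\chi(E\cup T)$, contrary to (4).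

*Case $t_i\in T'$,* say $t_i=t'_j$. Then $j\notin I_{E'}$, because $t_i\notin T'_{I_{E'}}$. Let $U'=(T'\setminus\{t'_j\})\cup\{t_i^+\}$. Replacing $t_i$ by $t_i^+$ is an order-preserving bijection $T\cup T'\to U\cup U'$ that takes $T$ to $U$ and $T'$ to $U'$, so Lemma 3 gives $\chi(E\cup U)=\chi(E'\cup U')$. Passing from $T'$ to $U'$ is a move at $j\notin I_{E'}$, so $\chi(E'\cup U')=\chi(E'\cup T')=\chi(E\cup T)$. Together, $\chi(E\cup U)=\chi(E\cup T)$, contrary to (4). $\square$

**Definition 9 (support).** For a color $\gamma$ occurring on $K\cup Y_0$ let $\operatorname{supp}(\gamma)=T_{I_E}\subseteq Y_0$ for any representation $\gamma=\chi(E\cup T)$ with $E\subseteq K$, $T\subseteq Y_0$. For a scheme $s$ of an $\ell$-subset of $K\cup Y_0$ let $\operatorname{supp}(s)$ be the union of the supports of the colors contained in $s$.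

By Lemma 6 the support of a color is well defined, and it has at most $d$ elements. The support of a scheme depends only on the scheme, not on the $\ell$-set. A scheme contains at most $\binom\ell k$ colors, so
$$|\operatorname{supp}(s)|\le\binom\ell kd\le h. \tag{5}$$
In the setting of Example 3 the color $t_1$ has support $\{t_1\}$, and the scheme "$t_1$ twice, $t_2$ once" has support $\{t_1,t_2\}$: one point more. The next step shows that this happens in general.

**Step 7: a scheme shows $d+1$ points.** Suppose, for contradiction, that $d\ge1$. Choose $E$ with $|I_E|=d$, and put $p=k-|E|$, $p'=\ell-|E|$. As $\emptyset\ne I_E\subseteq[p]$, we have $p\ge1$; and $p'\ge p+1$. For $T''=\{t_1<\dots<t_{p'}\}\subseteq Y_0$ let $s$ be the scheme of the $\ell$-set $E\cup T''$. It contains the colors of the two windows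
$$E\cup\{t_1,\dots,t_p\}\quad\text{and}\quad E\cup\{t_2,\dots,t_{p+1}\},$$
whose supports are $\{t_i:i\in I_E\}$ and $\{t_{i+1}:i\in I_E\}$. Hence
$$\operatorname{supp}(s)\supseteq\{t_j:j\in J\},\qquad J=I_E\cup(I_E+1)\subseteq[p+1].$$
Since $\max I_E+1\notin I_E$, we have $|J|\ge d+1$. Fix $J'\subseteq J$ with $|J'|=d+1$.

**Step 8: many sets of $d+1$ points are shown.** Write $Y_0=\{z_1<\dots<z_m\}$ with $m=\ell(g+1)$, and thin it out to
$$Z^*=\{z_\ell,z_{2\ell},\dots,z_{g\ell}\}.$$
At least $\ell-1$ elements of $Y_0$ lie before $z_\ell$, between any two consecutive elements of $Z^*$, and after $z_{g\ell}$. We claim that every $(d+1)$-subset $D$ of $Z^*$ equals $\{t_j:j\in J'\}$ for some $T''\in\binom{Y_0}{p'}$. Write $J'=\{j_1<\dots<j_{d+1}\}$. We must add to $D$ exactly $j_1-1$ points of $Y_0$ before its first element, $j_{a+1}-j_a-1$ points between its $a$-th and $(a+1)$-st elements, and $p'-j_{d+1}$ points after its last. Each of these numbers is at most $p'-1\le\ell-1$, so there is room.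

By Step 7, every $(d+1)$-subset $D$ of $Z^*$ therefore lies in $\operatorname{supp}(s)$ for some scheme $s$ on $K\cup Y_0$. By (5), each $\operatorname{supp}(s)$ has at most $2^h$ subsets. Hence
$$\binom g{d+1}\le2^h\,\sigma_{K\cup Y_0}. \tag{6}$$

**Step 9: the contradiction.** We have $|K\cup Y_0|=k+m\ge k+\ell$, so Lemma 1 gives $\sigma_{K\cup Y_0}=r_{K\cup Y_0}$. Since $g\ge d+1$, each factor in $\binom g{d+1}=\prod_{i=0}^d\frac{g-i}{d+1-i}$ is at least $\frac g{d+1}$. From (6), (3) and $g+1\le2g$,
$$\Bigl(\frac g{d+1}\Bigr)^{d+1}\le\binom g{d+1}\le2^{h}\cdot2^{k}m^d=2^{h+k}\ell^d(g+1)^d\le2^{h+k}(2\ell)^dg^d .$$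
Dividing by $g^d$,
$$g\le2^{h+k}(2\ell)^d(d+1)^{d+1}\le2^{h+k}(2\ell)^k(k+1)^{k+1}=g-1,$$
a contradiction. So $d=0$.

**Step 10: homogeneity.** Now $I_E=\emptyset$ for all $E\subseteq K$. By Lemma 4, for $T\in\binom{Y_0}{k-|E|}$ the color $\chi(E\cup T)$ depends only on $E$. So $Y_0$ is homogeneous over $K$, and $|Y_0|=m\ge\ell$. This proves Lemma 5. $\square$

*Proof of Theorem 1.* Let $n\ge N(k,\ell)$ and $\sigma=r$. By Lemma 5 every $K\in\binom Xk$ has a homogeneous set of at least $\ell$ points in $X\setminus K$. By Lemma 2, $A$ is triangular with diagonal entries $\binom{\ell-\delta(c)}{k-\delta(c)}$. The absolute value of the determinant is the product of these, since reordering rows and columns changes at most the sign. $\blacksquare$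

The only place where the sizes of $n$ and $r$ could have interfered is the Ramsey number in Step 1, and the number of patterns there depends on $k$ alone.

## 9. Equality without triangularity for small $n$

From now on $\ell=k+1$. We prove Theorem 2. Call $n\ge2k+1$ *bad* if some coloring of $\binom Xk$ with $|X|=n$ has $\sigma=r$ and $A$ not triangular.

**A reformulation.** Let $\sigma=r$. Then $A$ is triangular if and only if the colors and the rows can be ordered as $c_1,\dots,c_r$ and $s_1,\dots,s_r$ so that
$$s_i\text{ contains }c_i\text{ and otherwise only colors }c_j\text{ with }j<i. \tag{7}$$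
Indeed, an upper triangular form becomes lower triangular when both orders are reversed, and the diagonal entries are nonzero because $A$ is nonsingular (Section 4). In particular, if $A$ is triangular, the row $s_1$ contains exactly one color.

**Part (b).** The rainbow coloring of Section 3 shows that $2k+1$ is bad, so $N^*(k)\ge2k+2$. For $k=1$ this says $N^*(1)\ge4$, and Section 3 showed that for $k=1$ no $n\ge4$ is bad. So $N^*(1)=4$. $\square$

**Part (a).** By definition no $n\ge N^*(k)$ is bad. By (b), $N^*(k)-1\ge2k+1$, and $N^*(k)-1$ is bad by the minimality of $N^*(k)$. It remains to show: if $n$ is bad and $2k+1\le n'\le n$, then $n'$ is bad. We look for an obstruction to triangularity that survives when we pass to a subset.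

Take a coloring on $X$, $|X|=n$, with $\sigma=r$ and $A$ not triangular. Build a set $P$ of colors greedily: start with $P=\emptyset$; as long as some scheme contains exactly one color outside $P$, add that color to $P$. Suppose all colors were added, in the order $c_1,\dots,c_r$, where $c_i$ was added because of the scheme $s_i$. Then (7) holds. The $s_i$ are distinct, as their last colors differ, so they are all $r$ rows, and $A$ would be triangular. Hence the set $Q$ of colors never added is nonempty, and every scheme contains either no color of $Q$ or at least two colors of $Q$.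

Choose $Y\subseteq X$ with $|Y|=n'$ containing a $k$-set whose color is in $Q$. By Lemma 1, $\sigma_Y=r_Y$. Suppose the scheme matrix of $Y$ is triangular, with orderings as in (7), and let $c_i$ be the first color of $Q$ in the ordering. Then the row $s_i$ contains $c_i$ and otherwise only earlier colors, which are not in $Q$. So $s_i$ contains exactly one color of $Q$. But $s_i$ is also a scheme on $X$: a contradiction. So $n'$ is bad. $\square$

**Part (c).** Let $k=2$, $X=\{u_i,v_i:i\in\mathbb Z_3\}$, $n=6$. Color $u_iu_j$ and $v_iv_j$ with $w$, and $u_iv_j$ with the color $i+j\in\mathbb Z_3$. So $r=4$. The triples $u_0u_1u_2$ and $v_0v_1v_2$ have scheme $www$. A triple $u_iu_jv_l$ with $i\ne j$ has colors $w$, $i+l$, $j+l$, and the last two are distinct; the same holds for $v_iv_ju_l$. With $l=0$ we see that all three pairs of distinct elements of $\mathbb Z_3$ occur. So the schemes are $www$ and $wqq'$ for the three pairs $\{q,q'\}\subset\mathbb Z_3$, and $\sigma=4=r$. If $A$ were triangular, the row $s_1$ with exactly one color would be $www$, so $c_1=w$, and $s_2$ would contain exactly one color other than $w$. But every row except $www$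 contains two colors other than $w$. So $6$ is bad, and $N^*(2)\ge7$. $\square$

**Part (d), the construction.** Let $X$ be the disjoint union of $q$ blocks of size $4$, so $n=4q$. The *type* of a subset of $X$ is the partition formed by its nonzero intersection sizes with the blocks. For example, a $4$-set with three points in one block and one in another has type $31$. Color each $k$-set by its type. Let $p_j$ be the number of partitions of $j$ into at most $q$ parts, each at most $4$; these are exactly the types of $j$-sets. So $r=p_k$. The scheme of a $(k+1)$-set depends only on its type $\lambda$: the $k$-subsets arise by removing one point, and removing a point from a block that contains $a$ points of the set, in one of $a$ ways, lowers a part $a$ of $\lambda$ to $a-1$. Thus $\sigma\le p_{k+1}$. If $4q\ge2k+1$ and $p_k=p_{k+1}$, then $r\le\sigma\le p_{k+1}=r$; so $\sigma=r$, and the rows correspond one to one to the types $\lambda$ of $(k+1)$-sets. The colors contained in row $\lambda$ are the partitions obtained by lowering one part of $\lambda$ by $1$; lowering parts of different sizes gives different partitions. So the number of colors in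 row $\lambda$ is the number of distinct part sizes of $\lambda$.

**Part (d), $k=4$.** Take $q=4$, $n=16\ge9$. The types of $4$-sets are $4,31,22,211,1111$, and the types of $5$-sets are $41,32,311,221,2111$. So $p_4=p_5=5$ and $\sigma=r$. Every type of a $5$-set has at least two distinct part sizes, so no row contains exactly one color, and $A$ is not triangular. Hence $16$ is bad and $N^*(4)\ge17$.

**Part (d), even $k\ge4$: the equality $p_{2q-1}=p_{2q-2}$.** Put $q=(k+2)/2\ge3$, so $k=2q-2$ and $n=4q=2k+4$. To have $\sigma=r$ we need $p_{2q-1}=p_{2q-2}$. For $q=3$ it can be checked by hand: the partitions are $4,31,22,211$ and $41,32,311,221$. For the general case we use representations. Recall that finite-dimensional (rational) $SL_2(\mathbb C)$-modules are direct sums of the irreducible modules $V_j$ of dimension $j+1$, and that $V_j$ has the weights $j,j-2,\dots,-j$, each once.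

*Reduction to a multiplicity.* Let $x_0,\dots,x_4$ be weight vectors of $V_4$, $x_i$ of weight $4-2i$. A monomial $x_{i_1}\cdots x_{i_q}$ in $\mathrm{Sym}^q(V_4)$ has weight $4q-2(i_1+\dots+i_q)$. Multisets $\{i_1,\dots,i_q\}$ of elements of $\{0,\dots,4\}$ with sum $j$ are partitions of $j$ into at most $q$ parts, each at most $4$. So the weight space of weight $4q-2j$ has dimension $p_j$. For $j=2q-1$ and $j=2q-2$ the weights are $2$ and $4$. All weights are even. Each summand $V_{2a}$ with $a\ge1$ contributes $1$ to the dimension of weight $2$, and each with $a\ge2$ contributes $1$ to the dimension of weight $4$. So $p_{2q-1}-p_{2q-2}$ is the multiplicity of $V_2$ in $\mathrm{Sym}^q(V_4)$. We show that every homomorphism $\varphi:\mathrm{Sym}^q(V_4)\to V_2$ is zero.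

*Passing to rotations.* Restrict to $SU(2)$. As $-1$ acts trivially on $V_2$ and $V_4$, these are modules for $SU(2)/\{\pm1\}\cong SO(3)$. Here $V_2$ is $\mathbb C^3$ with the rotation action. Next, $\mathrm{Sym}^2(V_2)$ has weights $4,2,0,0,-2,-4$, so it is $V_4\oplus V_0$. It is also the space of complex symmetric $3\times3$ matrices, on which $\pi\in SO(3)$ acts by $s\mapsto\pi s\pi^{T}=\pi s\pi^{-1}$. The scalar matrices form the trivial summand, so the traceless symmetric matrices form $V_4$. Thus $V_4$ is the complexification of the space $H$ of real traceless symmetric $3\times3$ matrices under conjugation.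

*From $\varphi$ to a polynomial map.* Put $F(x)=\varphi(x^q)$ for $x\in H$. This is a polynomial map $F:H\to\mathbb C^3$ with $F(\pi x\pi^{-1})=\pi F(x)$ for $\pi\in SO(3)$. It determines $\varphi$, because the powers $x^q$ with $x\in H$ span $\mathrm{Sym}^q(V_4)$: products $x_1\cdots x_q$ with $x_i\in H$ span it, as $H$ spans $V_4$ over $\mathbb C$, and
$$x_1\cdots x_q=\frac1{q!}\sum_{I\subseteq[q]}(-1)^{q-|I|}\Bigl(\sum_{i\in I}x_i\Bigr)^q .$$

*$F=0$.* Let $D\in H$ be diagonal. It is fixed under conjugation by the matrices $\mathrm{diag}(\pm1,\pm1,\pm1)$ of determinant $1$. So $F(D)\in\mathbb C^3$ is fixed by $\mathrm{diag}(1,-1,-1)$, which makes its last two coordinates $0$, and by $\mathrm{diag}(-1,-1,1)$, which makes its first coordinate $0$. Hence $F(D)=0$. Every $x\in H$ is conjugate to a diagonal matrix under $SO(3)$: take an orthonormal basis of eigenvectors and, if necessary, change the sign of one of them to make the determinant $1$. By equivariance $F=0$, so $\varphi=0$. Thus $p_{2q-1}=p_{2q-2}$, and since $4q\ge2k+1$ we have $\sigma=r$.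

**Part (d), even $k\ge4$: $A$ is not triangular.** We look for rows with exactly one color. Such a row has a type $\lambda=(j^b)$, that is, $b$ parts equal to $j$, with $jb=2q-1$, $j\le4$ and $b\le q$. As $2q-1$ is odd, $j\in\{1,3\}$. If $j=1$, then $b=2q-1>q$, which is impossible. So $j=3$ and $b=(2q-1)/3$, which is an integer only if $q\equiv2\pmod3$.

If $q\not\equiv2\pmod3$, there is no row with exactly one color, and $A$ is not triangular.

Let $q\equiv2\pmod3$. As $q\ge3$, we have $q\ge5$ and $b\ge3$. The only row with exactly one color is $(3^b)$, and its color is $\mu_1=(3^{b-1},2)$. Note that $r\ge2$, since $(2^{q-1})$ and $(3,2^{q-3},1)$ are different types of $k$-sets. Suppose $A$ is triangular, with orderings as in (7). Then $s_1$ is the row $(3^b)$ and $c_1=\mu_1$. The row $s_2$ has a type $\lambda\ne(3^b)$, so it contains at least two colors, and by (7) it contains exactly $\mu_1$ and one more. So $\lambda$ has exactly two distinct part sizes, and $\lambda$ arises from $\mu_1$ by raising one part by $1$, possibly raising a part $0$ to $1$. The possibilities are the following.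

- Raising $2$ to $3$ gives $(3^b)$, which is excluded.
- Raising a $3$ to $4$ gives $(4,3^{b-2},2)$, which has three distinct part sizes because $b\ge3$.
- Raising a $0$ to $1$ gives $(3^{b-1},2,1)$, which has three distinct part sizes.

This is a contradiction, so $A$ is not triangular.

Hence $n=2k+4$ is bad for every even $k\ge4$, and $N^*(k)\ge2k+5$. $\square$

By Theorem 2, $n\ge2k+2$ does not suffice for $k=2$ nor for even $k\ge4$. Between these lower bounds and the Ramsey-type bound $N(k,k+1)$ of Theorem 1, the value of $N^*(k)$ is determined here only for $k=1$.
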